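\title{A counterexample to moment comparison for Bernoulli processes}

\begin{abstract}
For $t\in\ell^2$ let $B_t=\sum_i t_i\varepsilon_i$, where the $\varepsilon_i$ are independent random signs, and for $T\subset\ell^2$ let $S_B(T)=\mathbb{E}\sup_{t\in T}B_t$. It has been conjectured that $S_B(\varphi(T))\le K S_B(T)$ with a universal constant $K$ whenever the map $\varphi:T\to\ell^2$ does not increase the $p$-th moment of any increment of the process for any $p\ge2$. We disprove this by an elementary construction, and we give a set with $S_B(T)<\infty$ and $S_B(\varphi(T))=\infty$. We also show that the largest ratio $S_B(\varphi(T))/S_B(T)$ over sets with at most $n$ points has exact order $\log\log n/\log\log\log n$.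
\end{abstract}

\section{The comparison problem}\label{sec:intro}

Let $\varepsilon_1,\varepsilon_2,\dots$ be independent random variables with $\mathbb{P}(\varepsilon_i=1)=\mathbb{P}(\varepsilon_i=-1)=\frac12$. For $t=(t_i)_{i\ge1}\in\ell^2$ the series $B_t=\sum_{i}t_i\varepsilon_i$ converges in $L^2$, and $B_t-B_s=B_{t-s}$. For $T\subset\ell^2$ put
\[
S_B(T)=\mathbb{E}\sup_{t\in T}B_t:=\sup\Big\{\mathbb{E}\max_{t\in F}B_t:\ F\subset T\text{ finite}\Big\}.
\]
The quantity $S_B(T)$ increases with $T$. Since $\mathbb{E}B_{t_0}=0$, it satisfies $S_B(t_0+\lambda T)=\lambda S_B(T)$ for $\lambda>0$, and it does not change when the coordinates are relabeled. We therefore index coordinates by any convenient finite or countable set, identified with a subset of $\mathbb{N}$, and write $e_i$ for the unit vectors. For a random variable $\xi$ we write $\|\xi\|_p=(\mathbb{E}|\xi|^p)^{1/p}$, which is nondecreasing in $p$; for a vector, $\|\cdot\|_1$ and $\|\cdot\|_2$ are the norms of $\ell^1$ and $\ell^2$.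

Is the order of $S_B(T)$ determined by information about \emph{pairs} of points of $T$? For Gaussian processes it is. Let $G_t=\sum_it_ig_i$ with $g_i$ independent standard normal variables, and define $S_G(T)$ as above. Then $\|G_t-G_s\|_p=\|t-s\|_2\|g_1\|_p$, so one number describes each increment, and a map $\varphi$ that does not increase $\ell^2$ distances satisfies $S_G(\varphi(T))\le K S_G(T)$ with a universal $K$; the short deduction from the majorizing measure theorem is recalled in Section~\ref{sec:chaining}.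

For random signs we still have $\|B_t-B_s\|_2=\|t-s\|_2$, but, as noted in \cite{EBC}, a contraction in this distance does not suffice. For an example, take $T=\{e_a:a\in\{-1,1\}^d\}$ and $\varphi(e_a)=a/\sqrt{2d}\in\mathbb{R}^d$. Then $\|\varphi(e_a)-\varphi(e_b)\|_2\le\sqrt2=\|e_a-e_b\|_2$ for $a\ne b$, and $S_B(T)\le1$, while $\max_a\sum_ia_i\varepsilon_i=d$ gives $S_B(\varphi(T))=\sqrt{d/2}$. Higher moments detect the defect: $|B_{e_a}-B_{e_{-a}}|\le2$, whereas $B_{\varphi(e_a)}-B_{\varphi(e_{-a})}$ takes the value $\sqrt{2d}$ with positive probability. In general $\|B_v\|_p$ increases from $\|v\|_2$ at $p=2$ to $\|v\|_1$ as $p\to\infty$ (Lemma~\ref{lem:moments}), so the family of all moments sees both norms. This suggests the hypothesis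
\begin{equation}\tag{H}\label{eq:H}
\|B_{\varphi(t)}-B_{\varphi(s)}\|_p\le\|B_t-B_s\|_p\qquad\text{for all }p\ge2\text{ and all }s,t\in T,
\end{equation}
and the following conjecture from \cite{EBC}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a universal constant $K$ such that $S_B(\varphi(T))\le K S_B(T)$ for every $T\subset\ell^2$ and every $\varphi:T\to\ell^2$ satisfying \eqref{eq:H}.}
\medskip

Several facts point to a positive answer. For two points, $\max(x,y)=\frac12(x+y+|x-y|)$ gives $S_B(\{s,t\})=\frac12\|B_{t-s}\|_1$, and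
\begin{equation}\label{eq:twopoints}
\tfrac14\|v\|_2\le\|B_v\|_1\le\|v\|_2 ,
\end{equation}
the left inequality by H\"older's inequality $\|B_v\|_2^2\le\|B_v\|_1^{2/3}\|B_v\|_4^{4/3}$ and the bound $\|B_v\|_4\le2\|v\|_2$ of Lemma~\ref{lem:moments}(i); so $K=4$ works when $|T|=2$. According to \cite{EBC}, the conjectured bound is known under \eqref{eq:H} in two further situations: (a) $\varphi$ is linear, $T=-T$ is convex and its closed linear span is $\ell^2$; (b) the supports $\{i:t_i\ne0\}$, $t\in T$, are pairwise disjoint. Finally, by the Bernoulli theorem (Theorem~\ref{thm:BL}) every $T$ splits into a part that is bounded in $\ell^1$ and a part whose Gaussian process is bounded, both at the scale $S_B(T)$, and \eqref{eq:H} transfers such a splitting to each single increment $\varphi(t)-\varphi(s)$ (Lemma~\ref{lem:split}).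

Nevertheless the conjecture is false. The splittings of different increments need not be compatible, and their $\ell^1$ parts can accumulate along a chain of points.

\begin{theorem}\label{thm:finite}
For every integer $N\ge2$ there are a finite set $T\subset\ell^2$ of finitely supported vectors, with $\log_2|T|\le2N^{2N}$, and a map $\varphi:T\to\ell^2$ satisfying \eqref{eq:H} such that
\[
S_B(T)\le17,\qquad S_B(\varphi(T))=N .
\]
In particular, no universal constant $K$ exists.
\end{theorem}

\begin{theorem}\label{thm:infinite}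
There are $T\subset\ell^2$ and $\varphi:T\to\ell^2$ satisfying \eqref{eq:H} with $S_B(T)\le17$ and $S_B(\varphi(T))=\infty$.
\end{theorem}

The sets in Theorem~\ref{thm:finite} are enormous, and this cannot be avoided. By \eqref{eq:twopoints}, $S_B(T)>0$ as soon as $|T|\ge2$. Let $R(n)$ be the supremum of $S_B(\varphi(T))/S_B(T)$ over all $T\subset\ell^2$ with $2\le|T|\le n$ and all $\varphi:T\to\ell^2$ satisfying \eqref{eq:H}.

\begin{theorem}\label{thm:rate}
There are universal constants $0<c<C<\infty$ such that for all $n\ge2^{32}$, with $\Lambda=\ln\log_2n$,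
\[
c\,\frac{\Lambda}{\ln\Lambda}\le R(n)\le C\,\frac{\Lambda}{\ln\Lambda}.
\]
\end{theorem}

Theorems~\ref{thm:finite} and~\ref{thm:infinite} and the lower bound in Theorem~\ref{thm:rate} use only the elementary estimates of Section~\ref{sec:tools}. The upper bound in Theorem~\ref{thm:rate} rests on three published theorems, recalled in Section~\ref{sec:cited}.

\section{Moments and maxima of Rademacher sums}\label{sec:tools}

Call a random variable $Z$ \emph{subgaussian} if $\mathbb{E}e^{\theta Z}\le e^{\theta^2/2}$ for all $\theta\in\mathbb{R}$. A standard normal variable is subgaussian, with equality. So is $B_v$ when $\|v\|_2=1$: for finitely supported $v$, independence and $\cosh x\le e^{x^2/2}$ give $\mathbb{E}e^{\theta B_v}=\prod_i\cosh(\theta v_i)\le e^{\theta^2/2}$, and the general case follows by Fatou's lemma along an almost surely convergent sequence of partial sums.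

\begin{lemma}\label{lem:subg}
Let $Z$ and $Z_w$, $w\in W$, be subgaussian, with $W$ finite; no independence is assumed. Then
\begin{enumerate}
\item[(a)] $\mathbb{P}(|Z|>\lambda)\le2e^{-\lambda^2/2}$ for $\lambda>0$;
\item[(b)] $\|Z\|_p\le\sqrt p$ for $p\ge2$;
\item[(c)] $\mathbb{E}\max_{w\in W}Z_w\le\sqrt{2\ln|W|}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply Markov's inequality to $e^{\lambda Z}$ and to $e^{-\lambda Z}$.

(b) The maximum of $x^pe^{-\theta x}$ on $[0,\infty)$ is $(p/e\theta)^p$, and $\mathbb{E}e^{\theta|Z|}\le2e^{\theta^2/2}$. With $\theta=\sqrt p$ this gives $\mathbb{E}|Z|^p\le2e^{-p/2}p^{p/2}$, and $2e^{-p/2}\le2/e<1$.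

(c) For $\theta>0$, Jensen's inequality gives $\exp(\theta\,\mathbb{E}\max_wZ_w)\le\sum_w\mathbb{E}e^{\theta Z_w}\le|W|e^{\theta^2/2}$. Take logarithms, divide by $\theta$ and optimize over $\theta$.
\end{proof}

A \emph{flat vector of length $M$} is a vector $z=M^{-1/2}\sum_{i\in I}e_i$ with $|I|=M$. It has $\|z\|_2=1$, and it serves as a substitute for a Gaussian variable inside a Bernoulli process: part (iv) below says that moments grow like $\sqrt p$ up to $p$ of order $M$. Some such restriction on $p$ is needed, because $|B_z|\le\sqrt M$.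

\begin{lemma}\label{lem:moments}
Let $u,v\in\ell^2$.
\begin{enumerate}
\item[(i)] $\|B_{u+v}\|_p\le\|u\|_1+\sqrt p\,\|v\|_2$ for $p\ge2$.
\item[(ii)] If $v_I$ is the restriction of $v$ to a set $I$ of coordinates, then $\|B_v\|_p\ge\|B_{v_I}\|_p$ for $p\ge1$.
\item[(iii)] $\lim_{p\to\infty}\|B_v\|_p=\|v\|_1\in[0,\infty]$.
\item[(iv)] If $z,z'$ are flat vectors of length $M$ with disjoint supports, then $\|B_{z-z'}\|_p\ge\frac12\sqrt p$ for $2\le p\le2M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $|B_u|\le\|u\|_1$, and Lemma~\ref{lem:subg}(b) gives Khinchine's inequality in the form $\|B_v\|_p\le\sqrt p\,\|v\|_2$.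

(ii) The variable $B_{v-v_I}$ is centered and independent of $B_{v_I}$, so $B_{v_I}=\mathbb{E}[B_v\mid B_{v_I}]$, and Jensen's inequality applies.

(iii) The limit exists by monotonicity and is at most $\|v\|_1$. With probability at least $2^{-k}$ we have $v_i\varepsilon_i=|v_i|$ for all $i\le k$, so (ii) gives $\|B_v\|_p\ge2^{-k/p}\sum_{i\le k}|v_i|$. Let $p\to\infty$, then $k\to\infty$.

(iv) The variable $\sqrt M\,B_{z-z'}$ has the law of $X=\varepsilon_1+\dots+\varepsilon_{2M}$. Let $m=\lfloor p/2\rfloor$, so $1\le m\le M$. In the expansion $\mathbb{E}X^{2m}=\sum\mathbb{E}\,\varepsilon_{i_1}\cdots\varepsilon_{i_{2m}}$ every term is $0$ or $1$. Counting only the tuples in which $m$ distinct indices appear twice each,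
\[
\mathbb{E}X^{2m}\ge\binom{2M}{m}\frac{(2m)!}{2^m}=\frac{(2M)!}{(2M-m)!}\prod_{i=1}^m\frac{m+i}2\ge M^m\Big(\frac{m+1}2\Big)^m,
\]
since each of the $m$ factors of $(2M)!/(2M-m)!$ is at least $2M-m+1>M$. As $2m\le p<2(m+1)$, we get $\|X\|_p\ge\|X\|_{2m}\ge\sqrt{M(m+1)/2}\ge\frac12\sqrt{Mp}$.
\end{proof}

We also use that $\|B_{e_i-e_j}\|_p\ge\|B_{e_i-e_j}\|_2=\sqrt2$ for $i\ne j$ and $p\ge2$.

\section{One cube and two cubes}\label{sec:two}

To build a counterexample we prescribe the image points $x(a)$, indexed by a finite set $A$, and look for source points $y(a)$ with a small value of $S_B$ whose increments have larger moments; then $\varphi(y(a))=x(a)$.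

\emph{One cube.} Let $A=\{-1,1\}^{M_1}$, $x(a)=a/M_1$ and $y(a)=\sqrt2\,e_a$. For $a\neq b$ and $p\ge2$,
\[
\|B_{x(a)-x(b)}\|_p\le\|x(a)-x(b)\|_1\le2\le\|B_{y(a)-y(b)}\|_p ,
\]
so \eqref{eq:H} holds. Here $S_B(x(A))=1$ and $S_B(y(A))\le\sqrt2$: the image gains $1$ and the source pays $\sqrt2$.

\emph{Several cubes, naively.} Place $N$ such normalized cubes on disjoint blocks of coordinates and let $x(a)$ be the sum. The image now has $S_B=N$. If the source is again $y(a)=c\,e_a$, then \eqref{eq:H} for the pair $a,-a$ and $p\to\infty$ forces $2c\ge2N$ by Lemma~\ref{lem:moments}(iii). Since $\mathbb{E}\max_{a\in A}\varepsilon_a=1-2^{1-|A|}$, the source pays essentially $N$, and nothing is gained.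

\emph{Two cubes of very different dimensions.} The way out is that a cube of large dimension $M_2$ has $\ell^1$ diameter $2$ but $\ell^2$ diameter only $2/\sqrt{M_2}$. Its contribution to $\|B_{x(a)-x(b)}\|_p$ is negligible until $p$ is of order $M_2$, and for such $p$ a small multiple of a flat vector already has large moments. Moreover, the extra contribution has to be paid for only when $a$ and $b$ differ in the first cube as well, so the flat vector may depend on the first component alone.

Let $A=\{-1,1\}^{M_1}\times\{-1,1\}^{M_2}$ and $x(a)=(a_1/M_1,\,a_2/M_2)$, so that $S_B(x(A))=2$. Fix $\delta\in(0,1]$, put $p_0=\delta^2M_2/4$, assume $p_0\ge2$, and take an integer $M\ge p_0/2$. Let $z_w$, $w\in\{-1,1\}^{M_1}$, be flat vectors of length $M$ with supports disjoint from each other and from the coordinates $a\in A$, and set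
\[
y(a)=c\,e_a+r\,z_{a_1},\qquad c=\frac{2+\delta}{\sqrt2},\qquad r=\frac{16}{\delta\sqrt{M_2}} .
\]
Let $a\ne b$ and $p\ge2$. Keeping only the coordinates $a$ and $b$, Lemma~\ref{lem:moments}(ii) gives $\|B_{y(a)-y(b)}\|_p\ge c\sqrt2=2+\delta$. There are three cases.
\begin{itemize}
\item If $a_1=b_1$, then $\|x(a)-x(b)\|_1\le2$, and $2\le2+\delta$.
\item If $a_1\ne b_1$ and $p\le p_0$, measure the first block in $\ell^1$ and the second in $\ell^2$. Lemma~\ref{lem:moments}(i) gives $\|B_{x(a)-x(b)}\|_p\le2+2\sqrt{p_0/M_2}=2+\delta$.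
\item If $a_1\ne b_1$ and $p>p_0$, then by monotonicity and Lemma~\ref{lem:moments}(ii),(iv),
\[
\|B_{y(a)-y(b)}\|_p\ge r\|B_{z_{a_1}-z_{b_1}}\|_{p_0}\ge\tfrac12r\sqrt{p_0}=4\ge\|x(a)-x(b)\|_1 .
\]
\end{itemize}
Thus \eqref{eq:H} holds. There are only $2^{M_1}$ flat vectors, so Lemma~\ref{lem:subg}(c) gives
\[
S_B(y(A))\le c+r\sqrt{2M_1\ln2}\le\frac{2+\delta}{\sqrt2}+\frac{19}{\delta}\sqrt{\frac{M_1}{M_2}} .
\]
Taking $\delta$ small and then $M_2/M_1$ large, the bound is as close to $\sqrt2$ as we wish. The image has doubled and the cost has not changed: the second cube is almost free.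

\section{A tree of cubes: proof of Theorem~\ref{thm:finite}}\label{sec:tree}

With $N$ cubes of dimensions $M_1<\dots<M_N$ the same device is used at every level. View $a=(a_1,\dots,a_N)$ as a branch of a tree whose nodes at depth $k$ are the initial segments $(a_1,\dots,a_k)$, and attach to each such node a flat vector with a weight of order $r_k$. If two branches separate at depth $\kappa$, the term $e_a$ pays for the cube $\kappa$ in $\ell^1$, and the flat vectors at depth $\kappa$ pay for all later cubes in $\ell^2$; this requires $r_\kappa\approx M_{\kappa+1}^{-1/2}$. The cost of depth $k$ is about $r_k\sqrt{M_k}=\sqrt{M_k/M_{k+1}}$. To keep the total cost of $N$ levels bounded we take $M_{k+1}/M_k=N^2$.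

\subsection*{The construction}
Fix $N\ge2$. Put $M_k=N^{2k}$ and $r_k=N^{-k-1}$ for $1\le k\le N$, and $M=N^{2N+4}$. Since $N^{-2}\le\frac14$, geometric sums give
\begin{equation}\label{eq:geom}
\sum_{l\le k}M_l\le\tfrac43N^{2k},\qquad\sum_{k<l\le N}\frac1{M_l}\le\tfrac43N^{-2k-2}=\tfrac43r_k^2 .
\end{equation}
Let $A=\prod_{k=1}^N\{-1,1\}^{M_k}$. For $a=(a_1,\dots,a_N)\in A$, with $a_k=(a_{k,i})_{i\le M_k}$, write $a|k=(a_1,\dots,a_k)$, and let $W_k=\{a|k:a\in A\}$. The image points live on the coordinates $(k,i)$, $k\le N$, $i\le M_k$; we call the coordinates with a given $k$ \emph{block $k$}: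
\[
x(a)=\sum_{k=1}^N\frac1{M_k}\sum_{i\le M_k}a_{k,i}\,e_{(k,i)} .
\]
The source points live on the coordinates $a\in A$ and $(w,j)$, $w\in\bigcup_kW_k$, $j\le M$, all distinct. With the flat vectors $z_w=M^{-1/2}\sum_{j\le M}e_{(w,j)}$, set
\[
y(a)=3\,e_a+10\sum_{k=1}^Nr_k\,z_{a|k} .
\]
The coordinate $a$ of $y(b)$ vanishes for $b\ne a$, so $y$ is injective. Let $T=y(A)$ and $\varphi(y(a))=x(a)$. By \eqref{eq:geom}, $\log_2|T|=\sum_{k\le N}M_k\le2N^{2N}$.

\subsection*{The two suprema}
The signs $a_{k,i}$ are free, so for every outcome we may choose $a_{k,i}=\varepsilon_{(k,i)}$; each block then contributes its maximal value $1$, and $\max_aB_{x(a)}=N$. Hence $S_B(\varphi(T))=N$.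

For the source, $\max_aB_{y(a)}\le3+10\sum_kr_k\max_{w\in W_k}B_{z_w}$. By \eqref{eq:geom}, $\ln|W_k|\le\frac43(\ln2)N^{2k}$, so Lemma~\ref{lem:subg}(c) gives
\[
r_k\,\mathbb{E}\max_{w\in W_k}B_{z_w}\le N^{-k-1}\sqrt{\tfrac83\ln2}\;N^k\le\frac{1.37}{N},
\]
and $S_B(T)\le3+13.7\le17$.

\subsection*{Verification of \eqref{eq:H}}
Let $a\ne b$, let $\kappa=\min\{k:a_k\ne b_k\}$, and let $p\ge2$.

\emph{The image.} Block $k$ of $x(a)-x(b)$ has $M_k$ entries of modulus at most $2/M_k$, so its $\ell^1$ norm is at most $2$ and its squared $\ell^2$ norm is at most $4/M_k$. The blocks $k<\kappa$ vanish. Write $x(a)-x(b)=u+v$, with $u$ the part in block $\kappa$ and $v$ the part in the blocks $k>\kappa$. Then $\|u\|_1\le2$, $\|v\|_2^2\le\frac{16}3r_\kappa^2$ by \eqref{eq:geom}, and $\|x(a)-x(b)\|_1\le2N$. Lemma~\ref{lem:moments}(i) yields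
\begin{equation}\label{eq:image}
\|B_{x(a)-x(b)}\|_p\le\min\Big\{2+\tfrac4{\sqrt3}\,r_\kappa\sqrt p,\ 2N\Big\}.
\end{equation}

\emph{The source.} The restriction of $y(a)-y(b)$ to the coordinates $a,b$ is $3(e_a-e_b)$. Since $a|\kappa\ne b|\kappa$, its restriction to the supports of $z_{a|\kappa}$ and $z_{b|\kappa}$ is $10r_\kappa(z_{a|\kappa}-z_{b|\kappa})$. By Lemma~\ref{lem:moments}(ii),(iv),
\begin{equation}\label{eq:source}
\|B_{y(a)-y(b)}\|_p\ge3\sqrt2\quad(p\ge2),\qquad\|B_{y(a)-y(b)}\|_p\ge5r_\kappa\sqrt p\quad(2\le p\le2M).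
\end{equation}

\emph{The range $2\le p\le2M$.} Average the two bounds in \eqref{eq:source}. Since $\frac32\sqrt2>2$ and $\frac52>\frac4{\sqrt3}$,
\[
\|B_{y(a)-y(b)}\|_p\ge\tfrac32\sqrt2+\tfrac52r_\kappa\sqrt p\ge2+\tfrac4{\sqrt3}r_\kappa\sqrt p\ge\|B_{x(a)-x(b)}\|_p .
\]

\emph{The range $p>2M$.} Here the flat vectors no longer imitate Gaussian variables, and this is where the size of $M$ is used: at $p=2M$ the source has already passed the $\ell^1$ diameter of the image. By monotonicity in $p$, \eqref{eq:source} at $p=2M$, and $r_\kappa\ge r_N$,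
\[
\|B_{y(a)-y(b)}\|_p\ge5r_N\sqrt{2M}=5\sqrt2\,N^{-N-1}N^{N+2}=5\sqrt2\,N>2N\ge\|B_{x(a)-x(b)}\|_p .
\]
Thus \eqref{eq:H} holds, and $S_B(\varphi(T))/S_B(T)\ge N/17$ is unbounded in $N$. This proves Theorem~\ref{thm:finite}. \qed

\begin{remark}
Each ingredient of $y(a)$ is needed. Without the flat vectors, the pair $a,-a$ violates \eqref{eq:H} for large $p$ when $N\ge4$, since the moments tend to $6$ and to $2N$. Without the term $3e_a$, the same pair violates \eqref{eq:H} at $p=2$ when $N\ge9$: the squared $\ell^2$ distances are $200\sum_kr_k^2\le\frac{800}3N^{-4}$ in the source and at least $4/M_1=4N^{-2}$ in the image. Finally, the flat vectors must be shared by branches with a common initial segment. If each $a$ received $N$ private flat vectors, \eqref{eq:source} and hence \eqref{eq:H} would persist, but the supports would be disjoint, and the known case (b) of Section~\ref{sec:intro} would force $S_B(T)\ge N/K$.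
\end{remark}

\section{A bounded process with unbounded image: proof of Theorem~\ref{thm:infinite}}

We take the union of rescaled copies of the finite examples, glued at the origin. The only new pairs are those with points in different copies; they are compared through the origin, at the price of a factor $\frac12$.

For $j\ge1$ let $T,\varphi$ be given by Theorem~\ref{thm:finite} with $N=4^j$. Fix $t_0\in T$, and let $T_j=2^{-j}(T-t_0)$ and $\varphi_j(2^{-j}(t-t_0))=2^{-j}(\varphi(t)-\varphi(t_0))$. Condition \eqref{eq:H} involves only increments and is homogeneous, so $\varphi_j$ satisfies it, and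
\[
0\in T_j,\qquad\varphi_j(0)=0,\qquad S_B(T_j)\le17\cdot2^{-j},\qquad S_B(\varphi_j(T_j))=2^j .
\]
Each $T_j$ uses finitely many coordinates; relabel them so that different $T_j$ use disjoint sets of coordinates. Then $T_j\cap T_k=\{0\}$ for $j\ne k$. Let $T=\bigcup_jT_j$ and $\varphi=\frac12\varphi_j$ on $T_j$, which is consistent at $0$.

For two points of the same $T_j$, \eqref{eq:H} follows from \eqref{eq:H} for $\varphi_j$. Let $t\in T_j$, $s\in T_k$, $j\ne k$. The triangle inequality and \eqref{eq:H} for the pairs $t,0$ and $s,0$ give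
\[
\|B_{\varphi(t)-\varphi(s)}\|_p\le\tfrac12\big(\|B_{\varphi_j(t)}\|_p+\|B_{\varphi_k(s)}\|_p\big)\le\tfrac12\big(\|B_t\|_p+\|B_s\|_p\big)\le\|B_{t-s}\|_p ,
\]
where the last step is Lemma~\ref{lem:moments}(ii): $t$ and $-s$ are restrictions of $t-s$, the supports being disjoint.

Since $0\in T_j$, the variables $\max_{t\in T_j}B_t$ are nonnegative. If $F\subset T_1\cup\dots\cup T_k$ is finite, then $\max_{t\in F}B_t\le\sum_{j\le k}\max_{t\in T_j}B_t$. Hence $S_B(T)\le\sum_j17\cdot2^{-j}=17$, while $S_B(\varphi(T))\ge\frac12S_B(\varphi_j(T_j))=2^{j-1}$ for every $j$. \qed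

\section{The optimal constant for sets with $n$ points}\label{sec:rate}

Throughout this section $n\ge2^{32}$, so $\Lambda=\ln\log_2n\ge\ln32=5\ln2>e$.

\subsection{The lower bound}
Let $N$ be the largest integer with $2N^{2N}\le\log_2n$; then $N\ge2$ because $2\cdot2^4=32$. Theorem~\ref{thm:finite} gives a set with $2\le|T|\le n$, so $R(n)\ge N/17$. By maximality of $N$,
\[
\ln2+2(N+1)\ln(N+1)>\Lambda .
\]
Suppose $N+1\le\Lambda/(3\ln\Lambda)$. As $\ln\Lambda>1$, this gives $\ln(N+1)\le\ln\Lambda$, so the left side is at most $\ln2+\frac23\Lambda<\Lambda$, a contradiction. Hence $N+1>\Lambda/(3\ln\Lambda)$, and $N\ge\frac23(N+1)$ gives $R(n)\ge\frac2{153}\Lambda/\ln\Lambda$.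

\subsection{Three theorems from the literature}\label{sec:cited}
Below, $L\ge1$ and $c_0>0$ are universal constants. If $T\subset T'+T''$, then $S_B$ is small as soon as $T'$ is small in $\ell^1$ and $T''$ carries a small Gaussian process is the picture behind the first theorem, which says that such a decomposition always exists at the scale $S_B(T)$.

\begin{theorem}[Bernoulli theorem, Bednorz and Lata{\l}a \cite{BL}]\label{thm:BL}
If $T\subset\ell^2$ and $S_B(T)<\infty$, then $T\subset T'+T''$ with $\sup_{t\in T'}\|t\|_1\le LS_B(T)$ and $S_G(T'')\le LS_B(T)$.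
\end{theorem}

A sequence $(\mathcal{A}_m)_{m\ge0}$ of partitions of a set $U$ is \emph{admissible} if $\mathcal{A}_0=\{U\}$, each $\mathcal{A}_{m+1}$ refines $\mathcal{A}_m$, and $|\mathcal{A}_m|\le2^{2^m}$. We write $A_m(u)$ for the element of $\mathcal{A}_m$ containing $u$.

\begin{theorem}[Majorizing measure theorem, Talagrand \cite{T87}; in this form see \cite{Tbook}]\label{thm:MM}
Every $U\subset\ell^2$ has an admissible sequence of partitions with
\[
\sup_{u\in U}\sum_{m\ge0}2^{m/2}\operatorname{diam}(A_m(u))\le LS_G(U),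
\]
the diameter being taken in $\ell^2$.
\end{theorem}

\begin{theorem}[Hitczenko \cite{H}]\label{thm:H}
Let $x\in\ell^2$ and let $(x_i^*)$ be the nonincreasing rearrangement of $(|x_i|)$. For $p\ge1$,
\[
\|B_x\|_p\ge c_0\Big(\sum_{i\le p}x_i^*+\sqrt p\,\Big(\sum_{i>p}(x_i^*)^2\Big)^{1/2}\Big).
\]
\end{theorem}

Hypothesis \eqref{eq:H} enters the upper bound only through the next lemma, a converse to Lemma~\ref{lem:moments}(i). Let $C_0=\max\{4,2/c_0\}$.

\begin{lemma}\label{lem:split}
Let $x\in\ell^2$, $\alpha>0$, $\beta\ge0$, and suppose $\|B_x\|_p\le\alpha+\sqrt p\,\beta$ for all $p\ge2$. Then $x=u+v$ with $\|u\|_1\le C_0\alpha$ and $\|v\|_2\le C_0\beta$.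
\end{lemma}

\begin{proof}
The informative exponent is $p=(\alpha/\beta)^2$, where the two terms of the bound agree; two extreme cases are treated separately. If $\beta=0$, Lemma~\ref{lem:moments}(iii) gives $\|x\|_1\le\alpha$; take $u=x$, $v=0$. If $\alpha\le2\beta$, then $p=2$ gives $\|x\|_2\le(2+\sqrt2)\beta\le4\beta$; take $u=0$, $v=x$. If $\alpha>2\beta>0$, then $p=(\alpha/\beta)^2>4$ is allowed and $\|B_x\|_p\le2\alpha$. Let $u$ be the restriction of $x$ to $\lfloor p\rfloor$ coordinates carrying its largest absolute values, and $v=x-u$. Theorem~\ref{thm:H} gives $\|u\|_1\le2\alpha/c_0$ and $\|v\|_2\le2\alpha/(c_0\sqrt p)=2\beta/c_0$.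
\end{proof}

\subsection{Chaining}\label{sec:chaining}
Chaining writes each variable of a process as a sum of increments, with few possible increments at the early stages, and controls all increments at once by a union bound. The numbers $2^{2^m}$ and $2^{m/2}$ are matched through Lemma~\ref{lem:subg}(c): the maximum of $2^{2^m}$ subgaussian variables is at most of order $2^{m/2}$.

\begin{lemma}\label{lem:chain}
Let $X_v$ denote either $B_v$ for all $v$ or $G_v$ for all $v$. Let $T$ be a finite set, let $1\le n_1<\dots<n_J$ be integers, and let $v_j:T\to\ell^2$ take at most $2^{2^{n_j}}$ values. Then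
\[
\mathbb{E}\max_{t\in T}\sum_{j=1}^JX_{v_j(t)}\le3\max_{t\in T}\sum_{j=1}^J2^{n_j/2}\|v_j(t)\|_2 .
\]
\end{lemma}

\begin{proof}
Let $Y$ be the maximum of $2^{-n_j/2}|X_v|/\|v\|_2$ over all $j$ and all nonzero values $v$ of $v_j$, with $Y=0$ if there are none. Then $X_{v_j(t)}\le Y2^{n_j/2}\|v_j(t)\|_2$ for all $j$ and $t$, so it suffices to show $\mathbb{E}Y\le3$. Let $\lambda\ge2$. The $n_j$ are distinct positive integers, so by Lemma~\ref{lem:subg}(a),
\[
\mathbb{P}(Y>\lambda)\le\sum_{m\ge1}2\cdot2^{2^m}e^{-2^m\lambda^2/2}\le2\sum_{m\ge1}e^{-2^m\lambda^2/4}\le2\sum_{m\ge1}e^{-m\lambda^2/2}\le3e^{-\lambda^2/2},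
\]
using in turn $\ln2\le1\le\lambda^2/4$, $2^m\ge2m$ and $1-e^{-2}\ge\frac23$. Therefore $\mathbb{E}Y\le2+3\int_2^\infty\frac\lambda2e^{-\lambda^2/2}\,d\lambda=2+\frac32e^{-2}\le3$.
\end{proof}

As a model, here is the Gaussian comparison mentioned in Section~\ref{sec:intro}; by the definition of $S_G$ we may take $T$ finite. Let $\varphi$ be a contraction in $\ell^2$. Take the partitions of Theorem~\ref{thm:MM} for $T$, choose a point in every cell, and let $\pi_m(t)$ be the point chosen in $A_m(t)$. Then $\pi_0(t)=t_0$ is constant, and $\pi_D(t)=t$ for some $D$ and all $t$, because the diameters tend to $0$ and $T$ is finite. The increment $\varphi(\pi_m(t))-\varphi(\pi_{m-1}(t))$ depends only on $A_m(t)$ and has norm at most $\operatorname{diam}(A_{m-1}(t))$. Lemma~\ref{lem:chain} with $n_m=m$, $1\le m\le D$, gives $S_G(\varphi(T))\le3\sqrt2\,LS_G(T)$.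

In the Bernoulli case we chain along partitions adapted to the Gaussian part $T''$. The difficulty is that each increment of $\varphi$ now also has an $\ell^1$ part, of size up to a constant times $S_B(T)$, however fine the partition is. For the identity map these parts telescope along the chain; for a general $\varphi$ they need not, and Section~\ref{sec:tree} shows that they can add up. We can only bound them by the number of steps. So we shorten the chain by jumping $h$ levels at a time. If the full chain has $D$ levels, the $\ell^1$ parts then cost a factor $D/h$, while the $\ell^2$ parts lose a factor $2^{h/2}$, because an increment bounded by a diameter at level $m$ ranges over $2^{2^{m+h}}$ values.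

\subsection{The upper bound}
Let $2\le|T|\le n$, let $\varphi$ satisfy \eqref{eq:H}, and put $S=S_B(T)\in(0,\infty)$.

\emph{Step 1: splitting the increments.} For each $t\in T$ fix $t=t'+t''$ with $t'\in T'$, $t''\in T''$ as in Theorem~\ref{thm:BL}, and let $\rho(s,t)=\|s''-t''\|_2$. Since $\|t'-s'\|_1\le2LS$, hypothesis \eqref{eq:H} and Lemma~\ref{lem:moments}(i) give $\|B_{\varphi(t)-\varphi(s)}\|_p\le2LS+\sqrt p\,\rho(s,t)$ for all $p\ge2$. By Lemma~\ref{lem:split} we may fix, for each pair $(s,t)$, a decomposition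
\begin{equation}\label{eq:pair}
\varphi(t)-\varphi(s)=u(s,t)+v(s,t),\qquad\|u(s,t)\|_1\le2C_0LS,\qquad\|v(s,t)\|_2\le C_0\,\rho(s,t).
\end{equation}

\emph{Step 2: partitions of $T$.} Let $D$ be the least integer with $2^{2^D}\ge n$; then $D\ge5$. Apply Theorem~\ref{thm:MM} to $U=\{t'':t\in T\}\subset T''$, for which $S_G(U)\le LS$. For $m<D$ let $\mathcal{A}_m$ consist of the preimages of the cells under $t\mapsto t''$, and for $m\ge D$ let $\mathcal{A}_m$ be the partition of $T$ into singletons. This sequence is admissible, because $|T|\le n\le2^{2^D}$; the cardinality bound on $T$ is used only here, and it limits the length of the chain. With $\Delta_m(t)$ the $\rho$-diameter of $A_m(t)$,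
\begin{equation}\label{eq:gamma}
\max_{t\in T}\sum_{m<D}2^{m/2}\Delta_m(t)\le L^2S .
\end{equation}
Choose a point in every cell and let $\pi_m(t)$ be the point chosen in $A_m(t)$. Then $\pi_0(t)=t_0$ is constant and $\pi_D(t)=t$.

\emph{Step 3: the chain with jumps.} Let $h\ge1$ be an integer, $J=\lceil D/h\rceil$, and $m_j=\min\{jh,D\}$ for $0\le j\le J$. Since $(J-1)h<D\le Jh$, we have $0=m_0<m_1<\dots<m_J=D$ and $m_j\le m_{j-1}+h$. Let $u_j(t)$ and $v_j(t)$ be the vectors in \eqref{eq:pair} for the pair $(\pi_{m_{j-1}}(t),\pi_{m_j}(t))$, so that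
\[
B_{\varphi(t)}=B_{\varphi(t_0)}+\sum_{j=1}^JB_{u_j(t)}+\sum_{j=1}^JB_{v_j(t)} .
\]
The first term has mean zero, and the second is at most $2C_0LJS$ for every $t$. For the third, the partitions are nested, so both points of the $j$-th pair lie in $A_{m_{j-1}}(t)$, whence $\|v_j(t)\|_2\le C_0\Delta_{m_{j-1}}(t)$; and the pair is determined by $A_{m_j}(t)$, so $v_j$ takes at most $2^{2^{m_j}}$ values. Lemma~\ref{lem:chain} with $n_j=m_j$ and \eqref{eq:gamma}, applied to the distinct levels $m_0,\dots,m_{J-1}<D$, give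
\[
\mathbb{E}\max_{t}\sum_{j=1}^JB_{v_j(t)}\le3C_0\,2^{h/2}\max_t\sum_{j=1}^J2^{m_{j-1}/2}\Delta_{m_{j-1}}(t)\le3C_0L^2\,2^{h/2}S .
\]
With $C_1=3C_0L^2$ we obtain
\begin{equation}\label{eq:jump}
S_B(\varphi(T))\le C_1\Big(\frac Dh+1+2^{h/2}\Big)S .
\end{equation}

\emph{Step 4: the choice of $h$.} Ordinary chaining, $h=1$, gives a factor of order $D$. Take instead $h=\lfloor\log_2D\rfloor\ge2$. Then $\ln D<\log_2D<h+1<2h$, so $D/h\le2D/\ln D$; also $1\le2^{h/2}\le\sqrt D\le D/\ln D$, since $\ln x\le\sqrt x$ for $x>0$. The bracket in \eqref{eq:jump} is therefore at most $4D/\ln D$. By minimality of $D$, $2^{D-1}<\log_2n$, so $D<\Lambda/\ln2+1\le2\Lambda$, the last inequality because $1/\ln2<\frac32$ and $\Lambda\ge2$. The function $x/\ln x$ increases for $x\ge e$, and $e<D\le2\Lambda$, so $D/\ln D\le2\Lambda/\ln(2\Lambda)\le2\Lambda/\ln\Lambda$. Hence $R(n)\le8C_1\Lambda/\ln\Lambda$, which completes the proof of Theorem~\ref{thm:rate}. \qed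

\begin{remark}
The tree of Section~\ref{sec:tree} follows the same pattern as the chain with jumps. There $N^{2k}\le\log_2|W_k|\le\frac43N^{2k}$, so depth $k$ corresponds to the level $m\approx2k\log_2N$ of an admissible sequence. Consecutive depths are $h\approx2\log_2N$ levels apart, the total number of levels is $D\approx2N\log_2N$, and the image gains one unit in $\ell^1$ at each of the $D/h\approx N$ jumps.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL} Bednorz and Lata{\l}a, \emph{On the boundedness of Bernoulli processes}, Ann. of Math. 180 (2014).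

\bibitem{EBC} \emph{Extended Bernoulli Comparison}, \texttt{https://www.impan.pl/\allowbreak konferencje/\allowbreak bcc/\allowbreak 2019/\allowbreak 19-probability/\allowbreak slides/\allowbreak martynek.pdf}

\bibitem{H} Hitczenko, Israel J. Math. 84 (1993).

\bibitem{T87} Talagrand, Acta Math. 159 (1987).

\bibitem{Tbook} Talagrand, \emph{Upper and Lower Bounds for Stochastic Processes}.

\end{thebibliography}
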